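# How large can the bag of a dominating vertex be?

## 1. Splitting a connected graph into two connected parts

Take a connected graph $G$ with at least two vertices, and cut its vertex set into two nonempty connected parts, one of them as large as possible. How large can it be? At most $|V_G|-1$, and this is always attained: let $x$ be a leaf of a spanning tree of $G$. Then $G-x$ is connected, and the parts $\{x\}$ and $V_G\setminus\{x\}$ do the job. They are joined by an edge because $G$ is connected.

So this maximization is trivial. We now ask the same for more parts with a prescribed pattern of adjacencies. All graphs are finite, simple and undirected.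

**Definition (contraction).** Contracting an edge $uw$ means deleting $u$ and $w$ and adding a new vertex adjacent to every former neighbor of $u$ or $w$. A graph $G$ can be contracted to $H$ if $H$ arises from $G$ by a sequence of edge contractions.

**Definition (witness structure).** Equivalently, $G$ has an $H$-witness structure $\mathcal W$: a partition of $V_G$ into nonempty sets $W(h)$, $h\in V_H$, such that

1. each $G[W(h)]$ is connected, and
2. for distinct $h,h'\in V_H$, some edge of $G$ joins $W(h)$ and $W(h')$ if and only if $hh'\in E_H$.

The sets $W(h)$ are the witness sets; we also call them bags.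

For example, a partition of the cycle $C_5$ into three nonempty connected sets is a partition into three arcs, and any two of the three arcs are adjacent. So $C_5$ can be contracted to the triangle $K_3$ but not to the path $P_3$: the "only if" in condition 2 matters. With three arcs on five vertices, the largest bag has at most $3$ vertices, and $3+1+1$ attains this.

**Definition (the problem).** Fix a graph $H$ and a vertex $v\in V_H$. The problem $(H,v)$-CONTRACTIBILITY takes a graph $G$ and an integer $k$ and asks whether $G$ has an $H$-witness structure with $|W(v)|\ge k$.

A vertex $v$ of $H$ is dominating if it is adjacent to every other vertex of $H$. The opening paragraph solved the case $H=K_2$: the answer is yes exactly when $G$ is connected, $|V_G|\ge2$ and $k\le|V_G|-1$. For $H=K_1$ the answer is yes exactly when $G$ is connected and $|V_G|\ge k$.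

The question of this lecture, posed in "Durham Research Online" (https://core.ac.uk/download/pdf/15413.pdf, doi:10.1016/j.dam.2010.05.005), is: *what is the smallest number of vertices of a graph $H$ with a dominating vertex $v$ for which $(H,v)$-CONTRACTIBILITY is NP-complete?* The same source gives the following background. The problem is NP-complete whenever $H$ is connected and $v$ does not dominate $H$. There is a graph on $69$ vertices, a join of one vertex with a $68$-vertex graph, for which $(H,v)$-CONTRACTIBILITY is NP-complete for every vertex $v$. And $(K_p,v)$-CONTRACTIBILITY is polynomial for $p\le3$. Throughout we assume $\mathrm P\ne\mathrm{NP}$. Membership in NP is always clear: a witness structure is a certificate.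

We use the following conventions and textbook facts. Two vertex sets are adjacent if some edge joins them. If $B$ is a connected set and $u\in B$, a component of $B-u$ means a component of $G[B\setminus\{u\}]$. Every such component is adjacent to $u$, since $B$ is connected. Hence, if $K$ is one of them, then $B\setminus K$, which consists of $u$ and the other components, is connected:
$$K\text{ a component of }B-u\quad\Longrightarrow\quad B\setminus K\text{ is connected and contains }u. \tag{1}$$

For a graph $A$ put $\beta(A)=|E_A|-|V_A|+\#\{\text{components of }A\}$. Deleting an edge lowers $|E|$ by one and raises the number of components by at most one. Deleting an isolated vertex does not change $\beta$. Contracting an edge lowers $|V|$ by one, lowers $|E|$ by at least one, and keeps the number of components. So $\beta$ does not increase under taking subgraphs or contracting edges. As $\beta(A)=0$ exactly for forests, a contraction of a forest is a forest. Finally, a partition of a path into connected sets is a partition into consecutive subpaths, so a contraction of a path is a path.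

## 2. Pushing vertices into the big bag: $P_3$ and $K_3$

With at most three vertices and a dominating vertex $v$, the possible pairs are $K_1$, $K_2$, the path $P_3$ with $v$ its center, and $K_3$.

**Proposition 1.** If $|V_H|\le3$ and $v$ dominates $H$, then $(H,v)$-CONTRACTIBILITY is in P.

*Proof.* The cases $K_1$ and $K_2$ were done above. Let $H$ be $P_3$ with center $v$, or $K_3$. Consider an $H$-witness structure with $W=W(v)$ as large as possible, and let $A,B$ be the other two bags.

**Step 1: only one vertex of $A$ has neighbors outside $A$, and likewise for $B$.** This step shows that the large bag has a tiny boundary. Let $u\in A$ be adjacent to $W$, and let $K$ be a component of $A-u$. If $H=K_3$, suppose in addition that $K$ is adjacent to $B$. Replace $A$ by $K$ and $W$ by $W\cup(A\setminus K)$. By (1) the set $A\setminus K$ is connected and contains $u$, so the new $W$ is connected. It is adjacent to $K$ through $u$, and it is still adjacent to $B$. If $H=P_3$, then $K$ and $B$ are non-adjacent because $A$ and $B$ are; if $H=K_3$, they are adjacent by assumption. So this is a witness structure with a larger $W$, which is impossible.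

For $P_3$ this says that $A-u$ has no component, so $A=\{u\}$. For $K_3$ it says: for every $u\in A\cap N(W)$, no component of $A-u$ is adjacent to $B$, so $u$ is the only vertex of $A$ with a neighbor in $B$. Two different vertices of $A\cap N(W)$ cannot both have this property. Hence $A\cap N(W)=\{u\}$, and $u$ is the only vertex of $A$ with neighbors outside $A$. Call it $a$, and let $b$ be the corresponding vertex of $B$.

**Step 2: an algorithm.** This step turns the small boundary into a search. The set $W$ is connected and $N(W)=\{a,b\}$, so $W$ is a component of $G-\{a,b\}$. Every other component $C$ of $G-\{a,b\}$ is contained in $A\setminus\{a\}$ or in $B\setminus\{b\}$, since these two sets are not adjacent to each other. In the first case $N(C)=\{a\}$, in the second $N(C)=\{b\}$. So it suffices to try all pairs $a,b$ and all components $W$ of $G-\{a,b\}$, to put each other component $C$ into $A$ if $N(C)=\{a\}$ and into $B$ if $N(C)=\{b\}$ (rejecting if neither holds), to check the resulting structure, and to record the largest $|W|$. This takes polynomial time. $\square$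

What changes when $H$ has four vertices?

## 3. The wheel with a loaded hub

Try the push for $H=K_4$. Now there are three bags $A,B,C$ besides $W$. Choose $u\in A\cap N(W)$ and a component $K$ of $A-u$. To replace $A$ by $K$ we need $K$ to be adjacent to both $B$ and $C$. If $A-u$ has one component adjacent only to $B$ and another adjacent only to $C$, nothing can be pushed. This really happens, and it destroys every bound on the boundary of $W$.

Let $n\ge4$, and let $G$ consist of a cycle $v_1v_2\cdots v_nv_1$ (the rim), a hub $r$ adjacent to all $v_i$, and $n$ pendant leaves at $r$. Consider a $K_4$-witness structure and put $D=V_G\setminus W(v)$. If $r\notin W(v)$, then $W(v)$, being connected, is a single leaf or a subset of the rim, so $|W(v)|\le n$. If $r\in W(v)$, then $G[D]$ contracts to $K_3$, so it is connected, has at least three vertices, and contains a cycle. A leaf in $D$ would be isolated in $G[D]$, so $D$ is a subset of the rim; containing a cycle, it is the whole rim, and $|W(v)|=n+1$. This value is attained by $\{v_1\},\{v_2\},\{v_3,\dots,v_n\}$. So in *every* optimal structure the boundary $N(W(v))$ is the whole rim, with $n$ vertices. With the bags just named, the push breaks exactly as described: for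 $u=v_j$ with $3<j<n$, the components of $A-u$ are $\{v_3,\dots,v_{j-1}\}$, adjacent only to $\{v_2\}$ among the small bags, and $\{v_{j+1},\dots,v_n\}$, adjacent only to $\{v_1\}$.

The obstacle can be put to work. A cycle has to stay outside $W(v)$, and it must stay *completely*. If we replace each rim vertex by two twins and arrange that at least one twin of each pair goes to $W(v)$, then exactly one does. That is a Boolean choice.

**Theorem 2.** The minimum number of vertices of a graph $H$ that has a dominating vertex $v$ for which $(H,v)$-CONTRACTIBILITY is NP-complete is $4$, attained by $H=K_4$ with any vertex $v$. That is, $(K_4,v)$-CONTRACTIBILITY is NP-complete, and for every $H$ with $|V_H|\le3$ and dominating $v$ the problem is in P, hence not NP-complete as $\mathrm P\ne\mathrm{NP}$.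

## 4. 3-SAT on a cycle of twins

The statement about $|V_H|\le3$ is Proposition 1. For $K_4$ we reduce from 3-SAT.

**Step 1: the construction.** Let $\varphi$ have variables $x_1,\dots,x_n$ and clauses $C_1,\dots,C_m$; adding unused variables if necessary, let $n\ge3$. Indices $i$ are taken modulo $n$. Build $G$ as follows:

* vertices $t_i,f_i$ for each $i$, where each of $t_i,f_i$ is adjacent to each of $t_{i+1},f_{i+1}$; put $L=\{t_i,f_i:1\le i\le n\}$;
* a vertex $r$ adjacent to all of $L$;
* for each $i$ a vertex $d_i$ adjacent to $t_i$ and $f_i$;
* for each $j$ a vertex $c_j$ adjacent to the literal vertices of $C_j$, where $t_i$ stands for $x_i$ and $f_i$ for $\neg x_i$;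
* $n+1$ private pendant leaves at each of the vertices $r,d_i,c_j$, which we call heavy.

Put $k=|V_G|-n$. The roles are: leaves force heavy vertices into $W(v)$; $d_i$ forces one of $t_i,f_i$ into $W(v)$; $c_j$ checks the clause.

**Step 2: a satisfying assignment gives a witness structure.** Let $v_i\in\{t_i,f_i\}$ be the vertex of the *false* literal, $D=\{v_1,\dots,v_n\}$ and $W=V_G\setminus D$, so $|W|=k$. The graph $G[D]$ is the cycle $v_1v_2\cdots v_nv_1$. The sets $\{v_1\},\{v_2\},\{v_3,\dots,v_n\}$ are connected and pairwise adjacent, and each is adjacent to $r\in W$. It remains to see that $W$ is connected: the true literal vertices are adjacent to $r$; each $d_i$ and each $c_j$ has a true literal vertex as a neighbor; the leaves hang on heavy vertices, all of which are in $W$. So these four sets form a $K_4$-witness structure with $|W(v)|=k$.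

**Step 3: a witness structure gives a satisfying assignment.** Let $|W(v)|\ge k$, write $W=W(v)$ and $D=V_G\setminus W$. Then $|D|\le n$, and $|W|\ge k\ge2$.

*All heavy vertices are in $W$.* If a heavy vertex $h$ is not in $W$, then no leaf of $h$ is in $W$, because $W$ is connected with at least two vertices and the only neighbor of such a leaf is $h$. So $D$ contains $h$ and its $n+1$ leaves, contradicting $|D|\le n$.

*$D\subseteq L$.* A leaf in $D$ would have its only neighbor in $W$ and be isolated in $G[D]$. But $G[D]$ contracts to $K_3$, so it is connected with at least three vertices.

*$D$ contains exactly one of $t_i,f_i$ for each $i$.* Since $W$ is connected and contains $d_i$ and $r$, the vertex $d_i$ has a neighbor in $W$ that is not a leaf, so one of $t_i,f_i$ is in $W$. Hence $D$ contains at most one of $t_i,f_i$ for each $i$, and $G[D]$ is isomorphic to an induced subgraph of an $n$-cycle. It contracts to $K_3$, so it is not a forest and contains a cycle; hence it is the whole cycle.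

*The assignment.* Set $x_i$ true if and only if $t_i\in W$. Since exactly one of $t_i,f_i$ is in $W$, the literal vertices in $W$ are exactly those of the true literals. Since $c_j,r\in W$ and $W$ is connected, $c_j$ has a neighbor in $L\cap W$, that is, $C_j$ contains a true literal. So $\varphi$ is satisfied. This proves Theorem 2. $\blacksquare$

## 5. Which forests are harmless? The classification for dominating $v$

Write $F=H-v$. The bags other than $W(v)$ form an $F$-witness structure of $G[D]$, and each of them must be adjacent to $W(v)$. For $H=K_4$ the graph $F$ is a triangle, and its cycle was what we used. When $F$ is a forest, the answer depends on its components.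

**Definition (subdivided claw).** For $a,b,c\ge1$, $S_{a,b,c}$ is the tree consisting of a center and three legs with $a$, $b$, $c$ vertices, each leg being a path attached to the center by one end. So $S_{1,1,1}$ is the claw $K_{1,3}$, and $S_{1,2,3}$ has $7$ vertices.

**Theorem 3.** Let $v$ be a dominating vertex of $H$. If every component of $H-v$ is a path or one of $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$, then $(H,v)$-CONTRACTIBILITY is polynomial-time solvable. Otherwise it is NP-complete.

Here a single vertex counts as a path.

**Corollary 4.**

* (i) $(K_p,v)$-CONTRACTIBILITY is in P for $p\le3$ and NP-complete for $p\ge4$.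
* (ii) $K_4$ is the unique 4-vertex graph with a dominating vertex $v$ for which the problem is NP-complete.
* (iii) Together with the quoted result for non-dominating $v$, $(H,v)$-CONTRACTIBILITY is classified for all connected $H$.

*Proof from Theorem 3.* For (i), $K_p-v=K_{p-1}$ is empty or a path for $p\le3$ and contains a triangle for $p\ge4$. For (ii), the 3-vertex graphs are $3K_1$, $K_2+K_1$, $P_3$ and $K_3$; in the first three every component is a path, so only $H-v=K_3$, that is $H=K_4$, is NP-complete. Statement (iii) is clear: for connected $H$ and non-dominating $v$ the problem is NP-complete by the quoted result. $\square$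

Sections 6 to 9 prove the hardness half of Theorem 3, Sections 10 to 13 the polynomial half.

## 6. Graphs all of whose special vertices are needed

What did Section 4 use about the cycle $z_1\cdots z_n$ of untwinned vertices? That it contracts to $F=K_3$, and that it no longer does so once some $z_i$ is missing. The next lemma isolates this. One extra point comes up when $F$ has isolated vertices: a pendant leaf left outside $W(v)$ may serve as the bag of an isolated vertex of $F$. For example, if $F=K_3+K_1$, the lone vertex of $F$ can be represented by a leaf at $r$. So we have to allow isolated vertices of $F$ to be represented elsewhere.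

**Lemma 5.** Suppose that for every $n\ge1$ one can construct in time polynomial in $n$ a graph $P_n$ with distinct vertices $z_1,\dots,z_n$ such that

* (P1) $P_n$ contracts to $F$;
* (P2) if $D\subseteq V(P_n)$ misses some $z_i$, then $P_n[D]$ contracts to no graph $F-I$ with $I$ a set of isolated vertices of $F$.

Then $(H,v)$-CONTRACTIBILITY is NP-complete.

*Proof.* **Step 1: the construction.** Let $\varphi$ be a 3-SAT instance as in Section 4 and let $p=|V(P_n)|$. Let $\Lambda$ arise from $P_n$ by replacing each $z_i$ by two non-adjacent twins $t_i,f_i$. (If $z_i,z_j$ are adjacent, each of $t_i,f_i$ is adjacent to each of $t_j,f_j$.) Add $r$ adjacent to all of $V(\Lambda)$, add $d_i$ and $c_j$ with the same neighbors as in Section 4, and give each heavy vertex $r,d_i,c_j$ exactly $p+1$ private leaves. Let $k=|V_G|-p$.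

**Step 2: from an assignment to a witness structure.** Let $D$ be $V(\Lambda)$ minus the true literal vertices. Then $G[D]\cong P_n$ has $p$ vertices and contracts to $F$ by (P1). Every bag is adjacent to $r\in W=V_G\setminus D$. The set $W$ is connected as in Section 4: true literal vertices are adjacent to $r$, each $d_i$ and $c_j$ has a true literal neighbor, and leaves hang on heavy vertices. And $|W|=k$.

**Step 3: from a witness structure to an assignment.** Let $W=W(v)$ with $|W|\ge k$, and $D=V_G\setminus W$, so $|D|\le p$; also $k\ge2$. If a heavy vertex were outside $W$, so would be its $p+1$ leaves, since $W$ is connected with at least two vertices; this contradicts $|D|\le p$. So all heavy vertices are in $W$, and $D$ consists of vertices of $\Lambda$ and leaves. A leaf in $D$ has its only neighbor in $W$, so it is isolated in $G[D]$. Hence its bag is that leaf alone, and this bag belongs to an isolated vertex of $F$. Removing these bags, we see that $G[D\cap V(\Lambda)]$ contracts to $F-I$ for some set $I$ of isolated vertices of $F$.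

Since $d_i,r\in W$ and $W$ is connected, one of $t_i,f_i$ is in $W$. So $D$ contains at most one of $t_i,f_i$ for each $i$, and $G[D\cap V(\Lambda)]$ is isomorphic to $P_n[D^\circ]$, where $D^\circ$ contains the vertices of $D\cap V(\Lambda)$ other than literal vertices, and $z_i\in D^\circ$ if and only if one of $t_i,f_i$ is in $D$. By (P2), $D^\circ$ misses no $z_i$. So $D$ contains exactly one of $t_i,f_i$ for every $i$. Set $x_i$ true if and only if $t_i\in W$. Each $c_j\in W$ has a neighbor in $W$ among the literal vertices, because $W$ is connected and contains $r$; this neighbor is a true literal. So $\varphi$ is satisfied. $\square$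

It remains to build $P_n$. Suppose some component of $F$ is neither a path nor one of the four listed claws. A tree with at most two leaves is a path, and a tree with exactly three leaves is a subdivided claw. So one of the following holds:

* (A) $F$ contains a cycle;
* (B) $F$ is a forest with a component having at least $4$ leaves;
* (C) every component of $F$ is a path or a subdivided claw, and some component $T=S_{t_1,t_2,t_3}$ with $t_1\le t_2\le t_3$ is not among the four listed claws.

## 7. Case (A): subdividing an edge of a cycle

Let $e=xy$ be an edge of $F$ on a cycle, and let $P_n$ be $F$ with $e$ subdivided by $z_1,\dots,z_n$. Contracting $z_1,\dots,z_n$ into $x$ gives $F$, so (P1) holds, and $\beta(P_n)=\beta(F)$ because subdividing an edge adds one edge and one vertex.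

For (P2), note that $z_i$ has degree $2$ and lies on a cycle, so deleting it removes one vertex and two edges and keeps the number of components. Hence $\beta(P_n-z_i)=\beta(F)-1$. If $D$ misses $z_i$, every contraction of $P_n[D]$ has $\beta\le\beta(F)-1$. But $\beta(F-I)=\beta(F)$ for every set $I$ of isolated vertices. So (P2) holds, and Lemma 5 applies.

## 8. Case (B): separating the leaves of a tree into two groups

For a tree $Z$ with at least two vertices let $\ell(Z)$ be its number of leaves. Let $T$ be a component of $F$ with the maximum number $\ell\ge4$ of leaves.

**Step 1: an edge with at least two leaves on each side.** We want an edge whose destruction costs each side at least two leaves. If $T$ has two vertices of degree at least $3$, let $T^*=T$ and let $e^*$ be an edge on the path between them. Each side of $e^*$ contains one of these two vertices, which has at least two neighbors not in the direction of $e^*$, and each of these leads to a leaf. Otherwise $T$ has a unique vertex $x$ of degree at least $3$; then every neighbor of $x$ starts a path ending in a leaf, so $x$ has degree $\ell\ge4$. Let $T^*$ arise by splitting $x$ into $x',x''$ joined by $e^*$, giving two neighbors of $x$ to $x'$ and the other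 (at least two) to $x''$. In both cases $T^*$ equals $T$ or contracts to it, $\ell(T^*)=\ell$, and the two sides of $e^*$ contain $\ell_1,\ell_2\ge2$ leaves of $T^*$ with $\ell_1+\ell_2=\ell$.

Let $P_n$ be $F$ with $T$ replaced by $T^*$ in which $e^*$ is subdivided by $z_1,\dots,z_n$. Contracting the subdivision vertices, and $e^*$ if $x$ was split, gives $F$. So (P1) holds.

**Step 2: contractions and subtrees do not gain leaves.** This is the monotonicity behind (P2). Let a tree $Z$ contract to a tree $S$ with at least two vertices. The bag of a leaf of $S$ is a subtree of $Z$ joined to the rest of $Z$ by a single edge, since two edges to the one adjacent bag would create a cycle. If this bag is one vertex, that vertex is a leaf of $Z$. Otherwise the bag has at least two leaves as a tree, and one of them is not an end of the joining edge, so it is a leaf of $Z$. Hence $\ell(Z)\ge\ell(S)$. Likewise a subtree with at least two vertices has no more leaves than the tree: a subtree is obtained by deleting leaves one at a time, and deleting a leaf creates at most one new leaf.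

**Step 3: (P2).** Let $q$ be the number of components of $F$ with exactly $\ell$ leaves. Suppose $P_n[D]$ misses $z_i$ and contracts to $F-I$. None of these $q$ components is an isolated vertex, so by Step 2 the graph $P_n[D]$ has at least $q$ components with at least $\ell$ leaves. Where in $P_n$ can they lie?

The modified $T^*$ minus $z_i$ has two components, with at most $\ell_1+1\le\ell-1$ and at most $\ell_2+1\le\ell-1$ leaves. So no component of $P_n[D]$ inside them has $\ell$ leaves.

Any other component $S'$ of $P_n$ is a component of $F$ with $\ell(S')\le\ell$ (or a single vertex, which contributes nothing). If $\ell(S')<\ell$ it contributes none. In any case it contributes at most one: suppose it contained two disjoint subtrees with at least $\ell$ leaves each. Some edge on the path between them separates them in $S'$. Each side of this edge is a subtree with at least $\ell$ leaves, and all but at most one of these are leaves of $S'$. So $\ell(S')\ge2(\ell-1)=2\ell-2>\ell$, a contradiction. The components $S'\ne T$ of $F$ with exactly $\ell$ leaves number $q-1$. So $P_n[D]$ has at most $q-1$ components with at least $\ell$ leaves, a contradiction. Hence (P2) holds.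

## 9. Case (C): a fan attached to one leg

**Why subdividing an edge is not enough.** With three leaves, every edge has only one leaf on one of its sides, and the count $\ell_2+1\le\ell-1$ of Section 8 fails. The failure is real: subdivide an edge of leg 3 of $T=S_{t_1,t_2,t_3}$ by $z_1,\dots,z_n$ (numbered outwards) with $n>t_3$, and delete $z_n$. The component of the center is a subdivided claw whose legs have lengths $t_1$, $t_2$ and at least $n-1\ge t_3$, and it contracts to $T$. So (P2) fails for this $P_n$. Instead of stretching a leg, we stretch the *center* into a path $z_1\cdots z_n$ and make the first vertex of one leg adjacent to all of it.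

**Step 1: choosing which leg carries the fan.** One of the following holds, and we name the leg lengths $a,b,c$ accordingly:

1. $t_1\ge2$: let $b=t_1$ and $\{a,c\}=\{t_2,t_3\}$;
2. $t_1=1$, $t_3\ge3$ and $t_3\ge t_2+2$: let $b=t_3$ and $\{a,c\}=\{1,t_2\}$;
3. $t_1=1$ and $t_2\ge3$: let $b=t_2$ and $\{a,c\}=\{1,t_3\}$.

Indeed, if $t_1=1$ and alternatives 2 and 3 fail, then $t_2\le2$; if $t_2=1$ then $t_3\le2$, and if $t_2=2$ then $t_3\le3$. These are exactly the four listed claws.

**Step 2: an arithmetic obstruction.** The following is the only property of $a,b,c$ that we use.

$(*)$ *There is no injective assignment of the legs of $T$ of length at least $2$ to three homes of capacities $a+1$, $c+1$, $b-1$ such that each leg's length is at most the capacity of its home.*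

In alternative 1 all three legs have length at least $2$, so every home is used; the leg in the home of capacity $b-1=t_1-1$ is too long. In alternative 2 the capacities are $2$, $t_2+1$ and $t_3-1$, and the leg of length $t_3$ fits into none of them, as $t_3\ge3$ and $t_3\ge t_2+2$. In alternative 3 the capacities are $2$, $t_3+1$ and $t_2-1$. The legs of lengths $t_2,t_3\ge3$ fit neither into $2$ nor into $t_2-1$, so both need the single home of capacity $t_3+1$.

**Step 3: the gadget.** Let $Y$ consist of a path
$$a_a\cdots a_1\,z_1\cdots z_n\,c_1\cdots c_c ,$$
which we call the long path, and a path $e_1\cdots e_b$, with $e_1$ adjacent to all $z_i$. Let $P_n$ be $F$ with $T$ replaced by $Y$. Contracting $z_1\cdots z_n$ to one vertex turns $Y$ into $S_{a,b,c}=T$, so (P1) holds.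

To see that the choice of $T$ matters: for $a=b=c=1$ and $n\ge5$, the set $\{e_1,z_1,z_3,z_5\}$ misses $z_2$ and induces the claw $S_{1,1,1}$ with center $e_1$. So the gadget does not work for the claw. The danger is that $e_1$ becomes the new center, and $(*)$ rules that out.

**Lemma 6.** In case (C), if $Z\subseteq V(Y)$ is connected and misses some $z_i$, then $Y[Z]$ does not contract to $T$.

*Proof.* If $e_1\notin Z$, then $Y[Z]$ is a path, and a path contracts only to paths. So let $e_1\in Z$, and suppose there is a $T$-witness structure of $Y[Z]$. Let $e_1\in B=W(f)$, and let $f_0$ be the center of $T$.

**Step 1: the components of $Y[Z]-e_1$.** We describe them once for all cases. They are paths, and each contains a neighbor of $e_1$, since $Z$ is connected. A component contained in $\{e_2,\dots,e_b\}$ has $e_2$ as an end, and $e_2$ is its only neighbor of $e_1$. Every other component is a subpath of the long path; since some $z_i$ is missing, it does not contain both an $a$-vertex and a $c$-vertex, and its neighbors of $e_1$ are its $z$-vertices.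

**Step 2: $f\ne f_0$ and $f$ is not adjacent to $f_0$.** We exclude this position. The bags of $f_0$ and its three neighbors avoid $e_1$, and their union is connected, so it is a subpath of one component of $Y[Z]-e_1$. This subpath would contract to a claw, which is impossible.

**Step 3: $f$ is adjacent to $f_0$.** We exclude this position too. Let $M=W(f_0)$ and let $M_1,M_2$ be the bags of the other two neighbors of $f_0$. Then $M_1\cup M\cup M_2$ lies in one component $Q$ of $Y[Z]-e_1$. The three sets are consecutive subpaths of the path $Q$ with $M$ in the middle, so all neighbors of $M$ in $Q$ outside $M$ lie in $M_1\cup M_2$. The set $M$ is adjacent to $B$. Vertices of $B$ other than $e_1$ that are adjacent to $M$ would lie in $Q$, hence in $M_1\cup M_2$, which is disjoint from $B$. So $M$ contains a neighbor of $e_1$. The sets $M_1,M_2$ contain none, because they are not adjacent to $B$.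

If $Q\subseteq\{e_2,\dots,e_b\}$, then $M$ contains $e_2$, an end of $Q$, although $M$ has $M_1$ and $M_2$ on its two sides: a contradiction. Otherwise, by the symmetry between $a$- and $c$-vertices, we may assume that $Q$ has no $c$-vertices. All $z$-vertices of $Q$ are neighbors of $e_1$, so $M_1$ and $M_2$ consist of $a$-vertices. Hence so does $M$, which lies between them. But $M$ contains a neighbor of $e_1$, a contradiction.

**Step 4: $f=f_0$; long legs live in homes.** We now read off an assignment as in $(*)$. Consider a leg of $T$ of length $t\ge2$ with bags $M_1,\dots,M_t$ from the center outwards. The set $M_2\cup\dots\cup M_t$ is connected, avoids $e_1$, and is not adjacent to $B\ni e_1$, so it contains no neighbor of $e_1$: no $z$-vertex and not $e_2$. Hence it lies in one of three sets, which we call the home of the leg: the $a$-vertices, the $c$-vertices, or $\{e_3,\dots,e_b\}$. As it has at least $t-1$ vertices, $t\le a+1$, $t\le c+1$, or $t\le b-1$, respectively.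

**Step 5: two legs do not share a home.** This makes the assignment injective. Suppose two legs of length at least $2$ have the same home. Let $Y_1,Y_2$ be the unions of *all* bags of these legs. They are disjoint, connected, and avoid $e_1$, so each lies in a component of $Y[Z]-e_1$. It is the same component $Q$ for both: a component containing an $a$-vertex also contains a $z$-vertex, hence contains $a_1$ and $z_1$, so only one component meets the $a$-vertices. The same argument applies to the $c$-vertices, and a component meeting $\{e_3,\dots,e_b\}$ contains $e_2$. So $Y_1,Y_2$ are disjoint subpaths of $Q$. Within $Q$ the home is a segment at one end, and all neighbors of $e_1$ in $Q$ lie on the other side of this segment. Order $Q$ starting from that end, so that the home comes first and the neighbors of $e_1$ come later. Choose the names so that $Y_2$ comes before $Y_1$. As $Y_1$ meets the home, everything before $Y_1$ is in the home; in particular $Y_2$ is, so $Y_2$ contains no neighbor of $e_1$. But $Y_2$ is adjacent to $B$, since its leg starts next to the center. Hence some $w\in B\cap Q$ is adjacent to $Y_2$. As $w\notin Y_1$ and $w$ is next to $Y_2$ on the path $Q$, it lies before $Y_1$ as well. Since $B$ is connected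 and contains $e_1$, it contains a path from $w$ to $e_1$. Up to its first arrival at $e_1$ this path stays in $Q$, so $B$ contains the whole subpath of $Q$ from $w$ to some neighbor of $e_1$. This subpath starts before $Y_1$ and ends after the home, so it passes through the home vertices of $Y_1$. This contradicts $B\cap Y_1=\emptyset$.

So the legs of length at least $2$ are injectively assigned to homes of sufficient capacity, contradicting $(*)$. $\square$

**Step 4: (P2).** Lemma 6 treats only $Y$; but $T$ might be represented in another component of $P_n$. A count excludes this. Let $\mathcal C$ be the set of components $S$ of $F$ (counted as components, not up to isomorphism) such that some connected vertex set of $S$ contracts to $T$. Then $T\in\mathcal C$. Suppose $P_n[D]$ misses $z_i$ and contracts to $F-I$. No member of $\mathcal C$ is an isolated vertex, so all of them survive in $F-I$. For $S\in\mathcal C$ let $Z_S$ be the component of $P_n[D]$ that contracts to $S$. The union of the bags over a connected set of $S$ contracting to $T$ is a connected subset of $Z_S$ contracting to $T$. By Lemma 6, $Z_S\not\subseteq V(Y)$. So $Z_S$ lies in a component $S'\ne T$ of $F$, and $S'\in\mathcal C$. The connected set contracting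 to $T$ is not a path, so $S'$ is a subdivided claw and this set contains its unique vertex of degree $3$. The sets $Z_S$ are disjoint, so distinct $S$ give distinct $S'$. This yields an injection from $\mathcal C$ to $\mathcal C\setminus\{T\}$, which is impossible since $\mathcal C$ is finite.

By Lemma 5, the hardness half of Theorem 3 is proved.

## 10. Bounded boundaries give a polynomial algorithm

From now on every component of $F$ is a path or one of $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$. The case $H=K_1$ was done in Section 1, so let $F$ be nonempty. Put $\kappa=19|V_F|$. The plan is that of Section 2: bound the boundary of the largest bag, then search.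

**Proposition 7.** Let $\mathcal W$ be an $H$-witness structure of $G$ with $|W(v)|$ maximum, $W=W(v)$, $X=N(W)$. Then $|X|\le\kappa$, and there is an $H$-witness structure $\mathcal W'$ with $W'(v)=W$ such that every component of $G-X$ is contained in one witness set of $\mathcal W'$.

**The algorithm from Proposition 7.** Enumerate all $X\subseteq V_G$ with $|X|\le\kappa$, all components $W$ of $G-X$ (the candidates for $W(v)$), and all maps $X\to V_F$. For a component $Q\ne W$ of $G-X$ call $N(Q)\subseteq X$ its *type*. (For instance, if $G$ is a star with center $x$ and $X=\{x\}$, all components of $G-X$ have type $\{x\}$.) For each occurring type $\tau$ enumerate the nonempty sets $\Phi(\tau)\subseteq V_F$ of size at most the number of components $Q\ne W$ of type $\tau$, and distribute these components onto $\Phi(\tau)$ surjectively and otherwise arbitrarily. Together with the map on $X$ this assigns every vertex outside $W$ to a vertex of $F$. Check whether the result, with $W$ as the bag of $v$, is an $H$-witness structure, and record the largest $|W|$ found. As $\kappa$ and $|V_F|$ are constants, there are at most $2^\kappa$ types and polynomially many candidates.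

**Correctness.** Every recorded structure is valid, so we never record too large a value. Conversely, if $G$ has an $H$-witness structure, let $\mathcal W',W,X$ be as in Proposition 7. The set $W$ is connected with $N(W)=X$, so it is a component of $G-X$. The other components of $G-X$ are not adjacent to $W$. So each $W'(f)$, $f\in V_F$, meets $X$, because $v$ is dominating and $W'(f)$ must be adjacent to $W$. Let $\Phi(\tau)$ be the set of those $f$ for which $W'(f)$ contains a component of type $\tau$. The candidate with the same map on $X$ and the same sets $\Phi(\tau)$ is valid: a component of type $\tau$ is connected and is adjacent, outside itself, exactly to the vertices of $\tau$. So whether a bag is connected, and whether two bags are adjacent, depends only on the map $X\to V_F$, on $W$, and on which types occur in which bag. A second component of the same type in the same bag changes neither. Hence the optimum is found. $\square$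

Sections 11 to 13 prove Proposition 7. Let $D=V_G\setminus W$ and $U=X=N(W)\subseteq D$. Since $v$ is dominating, *every bag $W(f)$, $f\in V_F$, meets $U$*. The components of $G[D]$ correspond to those of $F$. Fix a component $T$ of $F$ and let $J=\bigcup_{f\in V_T}W(f)$, so that $G[J]$ is a component of $G[D]$.

## 11. Throwing vertices into $W$, and the bags of degree at most two

**The replacement principle.** This collects all forms of the push of Section 2.

**(R)** *There is no nonempty $D'\subsetneq J$ such that (a) every component of $G[J\setminus D']$ meets $U$, and (b) $G[D']$ has a $T$-witness structure each of whose sets contains a vertex of $U$ or a vertex with a neighbor in $J\setminus D'$.*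

Otherwise $W\cup(J\setminus D')$ is connected by (a). Use it as the bag of $v$, the sets from (b) as the bags for $T$, and the old bags for the other components of $F$. The new bags for $T$ are adjacent to the new bag of $v$ by (b); the old bags are still adjacent to it; and no vertex of $D'\subseteq J$ is adjacent to another component of $G[D]$. So this is an $H$-witness structure with a larger bag of $v$, a contradiction to the choice of $\mathcal W$.

We say that the vertices of $J\setminus D'$ are *thrown*. A convenient special case is the following.

**(R′)** *If $\mathcal P$ is a partition of $J$ into connected sets each meeting $U$, then no proper subfamily of $\mathcal P$ has as its union a connected set with a $T$-witness structure whose sets are unions of members of $\mathcal P$.*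

Indeed, let $D'$ be such a union. Every vertex of $J\setminus D'$ lies in a member of $\mathcal P$ that is connected, is contained in $J\setminus D'$ and meets $U$, so (a) holds. Every bag contains a member of $\mathcal P$ and so meets $U$, so (b) holds.

**Step 0: $T=K_1$.** We show $|J|=1$. Let $u\in U\cap J$ and let $K$ be a component of $J-u$. With $D'=K$, the thrown set $J\setminus K$ is connected and contains $u$, and $K$ has the neighbor $u$ in it. This contradicts (R), so $J-u$ has no component and $J=\{u\}$.

From now on $|V_T|\ge2$.

**Step 1: a leaf bag contains only one vertex of $U$.** Let $f$ be a leaf of $T$ with neighbor $g$, and let $u\in U\cap W(f)$. No component $K$ of $W(f)-u$ is adjacent to $W(g)$. Otherwise throw $W(f)\setminus K$, which is connected and contains $u$, and use $K$ as the bag of $f$: it is adjacent to $W(g)$, has the neighbor $u$ among the thrown vertices, and is adjacent to no other bag of $T$. The other bags meet $U$. This contradicts (R).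

Hence $u$ is the only vertex of $W(f)$ adjacent to $W(g)$. As this holds for every $u\in U\cap W(f)$, we get $U\cap W(f)=\{u\}$. Write $u=u_f$. No component of $W(f)-u_f$ is adjacent to any other bag.

**Step 2: a bag of degree two contains only one vertex of $U$.** Let $f$ have degree $2$ in $T$ with neighbors $g,g'$. For $Y\subseteq W(f)$ let $\lambda(Y)\subseteq\{g,g'\}$ be the set of those neighbors whose bags are adjacent to $Y$. For $u\in U\cap W(f)$, no component $K$ of $W(f)-u$ has $\lambda(K)=\{g,g'\}$; otherwise throw $W(f)\setminus K$ and use $K$ as the bag of $f$, as in Step 1.

Suppose that $u\ne u'$ are in $U\cap W(f)$. Let $K'$ be the component of $W(f)-u$ containing $u'$, and $N=W(f)\setminus K'$. Both sets are connected and meet $U$, and $\lambda(N)\cup\lambda(K')=\{g,g'\}$. Neither $\lambda(N)$ nor $\lambda(K')$ is all of $\{g,g'\}$; otherwise throw the other part and keep this one as the bag of $f$. So neither is empty, and one is $\{g\}$, the other $\{g'\}$. Moreover $N$ and $K'$ are adjacent, since $u\in N$ is adjacent to $K'$. Splitting $W(f)$ into $N$ and $K'$ thus gives a witness structure for $T$ with $f$ replaced by two adjacent vertices, and all its bags meet $U$. Now throw one leaf bag: that of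 an end of the path if $T$ is a path, or that of the leaf of the leg containing $f$ if $T$ is a claw. This leaf is not $f$, as $f$ has degree $2$. The path, or the leg, has gained one vertex and lost one, so what remains is a witness structure for $T$, contradicting (R′).

So $U\cap W(f)=\{u_f\}$, and no component of $W(f)-u_f$ is adjacent to both $W(g)$ and $W(g')$.

If all components of $F$ are paths, the boundary is now bounded: $|X|=|V_F|$. What is left is the center of a claw.

## 12. Slicing the center bag of a claw

**Step 3: the center bag has at most $19$ vertices of $U$.** Let $T$ be a subdivided claw with center $f_0$, $B_0=W(f_0)$, and let $A_i$ ($i=1,2,3$) be the bag of the first vertex of leg $i$, whose length is $t_i$. For $Y\subseteq B_0$ let $\lambda(Y)\subseteq\{1,2,3\}$ be the set of $i$ such that $Y$ is adjacent to $A_i$. Let $S_i\subseteq B_0$ be the set of vertices adjacent to $A_i$.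

**Step 3.1: what throwing and splitting give directly.**

**(F1)** *For $u\in U\cap B_0$, no component $K$ of $B_0-u$ has $\lambda(K)=\{1,2,3\}$.* Otherwise throw $B_0\setminus K$ and use $K$ as the bag of $f_0$; it has the neighbor $u$ among the thrown vertices.

**(F2)** *If $B_0=N\cup K$ is a partition into connected sets both meeting $U$, then $|\lambda(N)|=|\lambda(K)|=2$ and $|\lambda(N)\cap\lambda(K)|=1$.* The union of $\lambda(N)$ and $\lambda(K)$ is $\{1,2,3\}$. Neither of them is $\{1,2,3\}$; otherwise throw the other part. So neither is empty. Suppose one of them is $\{i\}$. Then the other contains the complement of $\{i\}$ and is not $\{1,2,3\}$, so it equals the complement. Now split $B_0$: the part with label set $\{i\}$ becomes a new first bag of leg $i$, and the other part becomes the center bag. The two parts are adjacent because $B_0$ is connected. Leg $i$ has become longer by one. Throw its leaf bag; what remains is a witness structure for $T$, contradicting (R′). So both sets have size $2$, and as their union has size $3$, they meet in one element.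

Here the splitting trick of Step 2 stops. If $\lambda(N)=\{1,2\}$ and $\lambda(K)=\{2,3\}$, then $N$, $K$ and $A_2$ are pairwise adjacent, so splitting $B_0$ produces a triangle instead of a longer leg. This is the fan of Section 9. The way out is to take many slices and *recenter* the claw at $A_2$. In Section 9 this was blocked by $(*)$; for the four listed claws there is room.

**Step 3.2: all of $U\cap B_0$ lies on three paths.** This gives the vertices of $U$ a linear order. A spanning tree of $G[B_0]$ meets $S_1,S_2,S_3$. Let $T_0$ be a subtree of $G[B_0]$ meeting $S_1,S_2,S_3$ with the fewest vertices. Choose $s_i\in V(T_0)\cap S_i$ and let $z$ be the median of $s_1,s_2,s_3$ in $T_0$, the common vertex of the three paths of $T_0$ between them. By minimality $T_0$ is the union of the paths $\Pi_i$ from $z$ to $s_i$, which are pairwise disjoint except for $z$.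

Let $B'$ be $V(T_0)$ together with all components of $G[B_0]-V(T_0)$ that do not meet $U$. If $B'\ne B_0$, throw $B_0\setminus B'$. Its components meet $U$ and each is adjacent to $V(T_0)$. The set $B'$ is connected, is adjacent to $A_1,A_2,A_3$, and has a neighbor among the thrown vertices. This contradicts (R). So $B'=B_0$, and $U\cap B_0\subseteq V(T_0)$.

Fix $i$ and let $u_1,\dots,u_m$ be the vertices of $U$ on $\Pi_i-z$, ordered from $s_i$ towards $z$. *We show $m\le6$.* Applied to $i=1,2,3$, this gives $|U\cap B_0|\le1+3\cdot6=19$. Assume $m\ge2$, and let $\{i,j,k\}=\{1,2,3\}$.

**Step 3.3: nested components.** These will cut $B_0$ into slices. Let $R_p$ be the component of $B_0-u_p$ containing $z$. It contains $\Pi_j$ and $\Pi_k$, which avoid $u_p$, and all $u_{p'}$ with $p'>p$, which lie on $\Pi_i$ between $u_p$ and $z$. So $\lambda(R_p)\supseteq\{j,k\}$, and by (F1)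
$$\lambda(R_p)=\{j,k\}. \tag{2}$$
For $p'<p$ we have $u_{p'}\notin R_p$: otherwise the part of $\Pi_i$ from $u_{p'}$ to $s_i$, which avoids $u_p$, gives $s_i\in R_p$ and $i\in\lambda(R_p)$, contradicting (2). So for $p'<p$ the connected set $R_p$ contains $z$ and avoids $u_{p'}$. Hence $R_p\subseteq R_{p'}$, and the inclusion is strict as $u_p\in R_{p'}\setminus R_p$:
$$R_1\supset R_2\supset\cdots\supset R_m .$$
Also, since $R_p$ is a component of $B_0-u_p$,
$$u_p\text{ is the only vertex of }B_0\setminus R_p\text{ adjacent to }R_p. \tag{3}$$

**Step 3.4: the slices form a path.** Let
$$\Sigma_1=B_0\setminus R_1,\qquad \Sigma_p=R_{p-1}\setminus R_p\ (1<p<m),\qquad \Sigma_m=R_{m-1}.$$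
These sets partition $B_0$, and $u_p\in\Sigma_p$ for all $p$.

*Each slice is connected.* This is clear for $p=m$. For $p<m$, take a shortest path within $R_{p-1}$ (within $B_0$ if $p=1$) from a vertex of $\Sigma_p$ to $u_p$. By (3) it could enter $R_p$ only from $u_p$, so it does not enter $R_p$ before reaching $u_p$. It stays in $\Sigma_p$.

*Slices $\Sigma_p,\Sigma_{p'}$ with $p'\ge p+2$ are not adjacent.* We have $\Sigma_{p'}\subseteq R_{p'-1}\subseteq R_{p+1}$, and $\Sigma_p$ is disjoint from $R_p\supset R_{p+1}$. By (3) only $u_{p+1}$ is adjacent to $R_{p+1}$ from outside within $B_0$, and $u_{p+1}\notin\Sigma_p$.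

*Consecutive slices are adjacent.* As $B_0$ is connected, some edge joins $\Sigma_1\cup\dots\cup\Sigma_p$ to $\Sigma_{p+1}\cup\dots\cup\Sigma_m$, and it can only join $\Sigma_p$ to $\Sigma_{p+1}$.

**Step 3.5: the labels of the slices.** We find out which legs touch which slice. For $1\le p\le m-1$ apply (F2) to $N=B_0\setminus R_p$, which is connected by (1) and contains $u_p$, and $K=R_p$, which contains $u_m$. By (2), $\lambda(B_0\setminus R_p)$ has two elements and meets $\{j,k\}$ in exactly one, so it is $\{i,j\}$ or $\{i,k\}$. The sets $B_0\setminus R_p$ increase with $p$, so their label sets do too; having equal size, these label sets are all equal. By the symmetry between $j$ and $k$ let them be $\{i,j\}$. Then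
$$\lambda(\Sigma_1)=\{i,j\},\qquad\lambda(\Sigma_m)=\lambda(R_{m-1})=\{j,k\},\qquad\lambda(\Sigma_p)\subseteq\{j\}\ (1<p<m), \tag{4}$$
the last because $\Sigma_p\subseteq R_{p-1}$ gives $\lambda(\Sigma_p)\subseteq\{j,k\}$ and $\Sigma_p\subseteq B_0\setminus R_p$ gives $\lambda(\Sigma_p)\subseteq\{i,j\}$.

Put $a=t_i$, $b=t_j$, $c=t_k$, and let $A^1,\dots,A^a$; $E^1,\dots,E^b$; $C^1,\dots,C^c$ be the bags of legs $i,j,k$ from the center outwards. These bags and the slices partition $J$ into connected sets meeting $U$. By (4) and Step 3.4 their only adjacencies are: consecutive sets in each leg; consecutive slices; $A^1\Sigma_1$; $C^1\Sigma_m$; and $E^1\Sigma_p$ for $p\in I$, where $I$ is a set with $\{1,m\}\subseteq I\subseteq\{1,\dots,m\}$. This is the gadget $Y$ of Section 9, except that $E^1$ need not be adjacent to every slice. The next two steps apply (R′) to this partition.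

**Step 3.6: $E^1$ meets the slices often.** *Consecutive elements $p<p'$ of $I$ satisfy $p'-p\le c$.* Suppose $p'-p\ge c+1$. Take the center $\Sigma_1\cup\dots\cup\Sigma_p$ with legs $A^1,\dots,A^a$; $E^1,\dots,E^b$; and $\Sigma_{p+1},\dots,\Sigma_{p+c}$. Since $p+c<p'$, the set $E^1$ is not adjacent to the third leg. The other required adjacencies and non-adjacencies are in the list above. So this is a witness structure of $T=S_{a,b,c}$. It omits all $C$-bags, contradicting (R′).

**Step 3.7: recentering at $E^1$.** *We have $m\le c+3$.* Suppose $m\ge c+4$. By Step 3.6 and $1,m\in I$, any $c$ consecutive integers in $[1,m]$ contain an element of $I$: otherwise the nearest elements of $I$ below and above them would differ by at least $c+1$. The interval $[3,m-2]$ has $m-4\ge c$ integers, so there is $p\in I$ with $3\le p\le m-2$. Consider the four sequences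
$$(E^2,\dots,E^b),\qquad(\Sigma_1,A^1,\dots,A^a),\qquad(\Sigma_m,C^1,\dots,C^c),\qquad(\Sigma_p)$$
of lengths $b-1$, $a+1$, $c+1$ and $1$ (the first is empty if $b=1$). They are pairwise non-adjacent, because $3\le p\le m-2$ and $m\ge c+4\ge5$. Each nonempty one is attached to $E^1$ exactly through its first member, because $1,p,m\in I$. The slice $\Sigma_2$ is not used. So with center $E^1$ we have legs of lengths $b-1,a+1,c+1,1$ at our disposal, which may be truncated. Three of them give $T=S_{a,b,c}$:

* $b=1$: use $1$ for the leg of length $b$, $a+1\ge a$ and $c+1\ge c$.
* $b=2$: then $T$ is $S_{1,1,2}$, $S_{1,2,2}$ or $S_{1,2,3}$, and one of $a,c$ is $1$. If $a=1$, use $a+1=2$ for $b$, $1$ for $a$, and $c+1\ge c$. If $c=1$, use $c+1=2$ for $b$, $1$ for $c$, and $a+1\ge a$.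
* $b=3$: then $T=S_{1,2,3}$. If $a=1$, $c=2$, use $c+1=3$ for $b$, $b-1=2$ for $c$, and $1$ for $a$. If $c=1$, $a=2$, use $a+1=3$ for $b$, $b-1=2$ for $a$, and $1$ for $c$.

In each case a proper subfamily of the partition yields a witness structure of $T$, contradicting (R′). So $m\le c+3\le6$, as all legs of the listed claws have length at most $3$. This completes Step 3.

It is instructive to see recentering fail just outside the list. For $S_{2,2,2}$ the available lengths are $1,3,3,1$, with only two of length at least $2$. For $S_{1,1,3}$ with $b=3$ they are $2,2,2,1$, with none of length $3$. For $S_{1,3,3}$ with $b=3$, $\{a,c\}=\{1,3\}$ they are $2,2,4,1$, with only one of length at least $3$.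

**Step 4: the bound on $X$.** By Step 0, $|U\cap J|=1$ if $T=K_1$. By Steps 1 and 2, $|U\cap J|=|V_T|$ if $T$ is a path on at least two vertices. By Steps 1 to 3, $|U\cap J|\le(|V_T|-1)+19\le19|V_T|$ if $T$ is a claw. Summing over the components of $F$ gives $|X|\le19|V_F|=\kappa$.

## 13. Moving pieces so that no component of $G-X$ is cut

**Step 5: the rearrangement.** The second half of Proposition 7 asks for bags that do not cut any component of $G-X$. We rearrange the bags inside each $J$ and keep $W$. If $T=K_1$, then $J\setminus U=\emptyset$ by Step 0 and nothing is needed. Otherwise root $T$ at $f_0$: the center if $T$ is a claw, an end if $T$ is a path. So $T$ consists of $f_0$ and $s\in\{1,3\}$ legs $f_{i,1},\dots,f_{i,t_i}$ ($1\le i\le s$), numbered outwards. Let $B_0=W(f_0)$. Each $f_{i,j}$ is a leaf or has degree $2$; let $u_{i,j}$ be the unique vertex of $U$ in $W(f_{i,j})$. Write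
$$W(f_{i,j})\setminus\{u_{i,j}\}=L_{i,j}\cup R_{i,j}\cup H_{i,j},$$
where $L_{i,j}$ is the union of the components of $W(f_{i,j})-u_{i,j}$ adjacent to the bag of the next vertex inwards, $R_{i,j}$ the union of those adjacent to the bag of the next vertex outwards, and $H_{i,j}$ the union of those adjacent to neither. By Step 2 these sets are disjoint, and by Step 1 $L_{i,t_i}=R_{i,t_i}=\emptyset$.

The edges of $G[J]-U$ that run between different old bags join $B_0$ to $L_{i,1}$ or $R_{i,j}$ to $L_{i,j+1}$. So we give $L_{i,1}$ to $f_0$ and $R_{i,j}$ to $f_{i,j+1}$. Define
$$\begin{aligned}
W'(f_0)&=B_0\cup\bigcup_iL_{i,1},\\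
W'(f_{i,1})&=\{u_{i,1}\}\cup H_{i,1},\\
W'(f_{i,j})&=\{u_{i,j}\}\cup H_{i,j}\cup L_{i,j}\cup R_{i,j-1}\qquad(j\ge2).
\end{aligned}$$

**Step 6: the new sets form a witness structure.** We check each requirement.

*Partition and contact with $W$.* Every piece is used exactly once ($R_{i,t_i}$ is empty), so this is a partition of $J$. Every set meets $U$, hence is adjacent to $W$.

*Connectedness.* Each component of $L_{i,1}$ is adjacent to the connected set $B_0$. Each component of $H_{i,j}$ or $L_{i,j}$ is adjacent to $u_{i,j}$. For $j\ge2$, each component of $R_{i,j-1}$ is adjacent to $W(f_{i,j})$, and hence to $\{u_{i,j}\}\cup L_{i,j}$, because $R_{i,j}$ and $H_{i,j}$ are not adjacent to the inner bag.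

*The edges of $T$ are present.* For $f_0f_{i,1}$: if $L_{i,1}\ne\emptyset$, it lies in $W'(f_0)$ and is adjacent to $u_{i,1}$. Otherwise an old edge joins $B_0$ to $W(f_{i,1})$, and its end there lies in $\{u_{i,1}\}\cup L_{i,1}=\{u_{i,1}\}$. For $f_{i,j}f_{i,j+1}$: if $R_{i,j}\ne\emptyset$, it lies in $W'(f_{i,j+1})$ and is adjacent to $u_{i,j}$. Otherwise an old edge joins $W(f_{i,j})$ to $W(f_{i,j+1})$; its inner end lies in $\{u_{i,j}\}\cup R_{i,j}=\{u_{i,j}\}$, and its outer end lies in $\{u_{i,j+1}\}\cup L_{i,j+1}\subseteq W'(f_{i,j+1})$.

*There are no other adjacencies.* Edges of $G[J]$ between different pieces are only of the following kinds: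

* $B_0u_{i,1}$: between $W'(f_0)$ and $W'(f_{i,1})$;
* $B_0L_{i,1}$: inside $W'(f_0)$;
* $u_{i,j}L_{i,j}$: between $W'(f_{i,1})$ and $W'(f_0)$ if $j=1$, inside $W'(f_{i,j})$ if $j\ge2$;
* $u_{i,j}R_{i,j}$: between $W'(f_{i,j})$ and $W'(f_{i,j+1})$;
* $u_{i,j}H_{i,j}$: inside $W'(f_{i,j})$;
* from $\{u_{i,j}\}\cup R_{i,j}$ to $\{u_{i,j+1}\}\cup L_{i,j+1}$: from $u_{i,j}$ these run between $W'(f_{i,j})$ and $W'(f_{i,j+1})$; from $R_{i,j}$ they run inside $W'(f_{i,j+1})$.

So each joins two vertices in the same new set or in new sets of adjacent vertices of $T$.

**Step 7: each component of $G[J]-U$ lies in one new set.** In the list of Step 6, the edges between different pieces that avoid $U$ are of the kinds $B_0L_{i,1}$, inside $W'(f_0)$, and $R_{i,j}L_{i,j+1}$, inside $W'(f_{i,j+1})$. Each piece lies in one new set. So no edge of $G[J]-U$ joins two different new sets, and each component of $G[J]-U$ lies in one of them.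

Do this for all components of $F$ and keep $W'(v)=W$. Since different sets $J$ are not adjacent to each other, the result is an $H$-witness structure $\mathcal W'$. The components of $G-X$ are $W$ and the components of the graphs $G[J]-U$, so each is contained in one witness set of $\mathcal W'$. This proves Proposition 7, and with the algorithm of Section 10 the polynomial half of Theorem 3. $\blacksquare$
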